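\title{Order isomorphisms between the positive definite and the self-adjoint elements of $C^*$-algebras}

\begin{abstract}
We prove that if the positive definite elements of a unital $C^*$-algebra $A$ are order isomorphic to the self-adjoint elements of a unital $C^*$-algebra $B$, then $A$ is commutative. For $B=A$ this proves the conjecture that no noncommutative unital $C^*$-algebra admits an order isomorphism from its positive definite elements onto its self-adjoint elements. In fact such an isomorphism exists if and only if $A$ and $B$ are commutative and $*$-isomorphic. The proof compares the ways in which the two ordered sets can be written as the union of one ideal and one filter. The self-adjoint part has such covers for every pure state, while every cover of the positive definite elements comes from a character.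
\end{abstract}

\section{Introduction}

All $C^*$-algebras in this paper are nonzero and unital. Let $A$ be such an algebra and let $A_{\mathrm{sa}}$ be the set of its self-adjoint elements. An element $a\in A_{\mathrm{sa}}$ is \emph{positive semidefinite}, written $a\ge 0$, if its spectrum $\mathrm{sp}(a)$ lies in $[0,\infty)$, and $A_{\mathrm{sa}}$ is partially ordered by
\[
a\le b \iff b-a\ge 0 .
\]
The invertible positive semidefinite elements are called \emph{positive definite}. They form a subset $A_{>0}$ of $A_{\mathrm{sa}}$, which we order by restriction. An \emph{order isomorphism} between partially ordered sets $P$ and $Q$ is a bijection $\phi\colon P\to Q$ such that $x\le y$ if and only if $\phi(x)\le\phi(y)$; an \emph{anti-isomorphism} is a bijection such that $x\le y$ if and only if $\phi(x)\ge\phi(y)$. We ask when $A_{>0}$ and $A_{\mathrm{sa}}$ are order isomorphic.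

For $A=\mathbb{C}$ the two sets are $(0,\infty)$ and $\mathbb{R}$, and the logarithm identifies them. The same map works for every commutative $A$: then $A\cong C(X)$ for a compact Hausdorff space $X$, the order is the pointwise order, and $f\mapsto\log f$ is an order isomorphism from the strictly positive functions onto $C(X,\mathbb{R})$. For a noncommutative algebra the logarithm is still a bijection from $A_{>0}$ onto $A_{\mathrm{sa}}$, but its inverse may fail to be monotone. In $M_2(\mathbb{C})$,
\[
a=\begin{pmatrix}0&2\\2&0\end{pmatrix}\le\begin{pmatrix}1&0\\0&4\end{pmatrix}=b ,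
\]
because $b-a$ has positive diagonal entries and determinant $0$, while the upper left entries of $e^a$ and $e^b$ are $\cosh 2>e^2/2>e$ and $e$, so that $e^a\not\le e^b$.

The failure of one map says little about all maps. An order isomorphism is not assumed to be continuous or to respect any algebraic operation, so to exclude it one needs a property of partially ordered sets that one of the two sets has and the other lacks. The crudest properties do not help. Neither set has a largest or a smallest element, in both sets any two elements have a common upper bound and a common lower bound among the multiples of $1$, and each set is anti-isomorphic to itself. Nevertheless, the following two facts are known.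
\begin{enumerate}
\item[(i)] If $H$ is a complex Hilbert space with $\dim H>1$ and $A=\mathcal{B}(H)$ is the algebra of all bounded operators on $H$, then there is no order isomorphism from $A_{>0}$ onto $A_{\mathrm{sa}}$.
\item[(ii)] If $A$ is finite dimensional and $A_{>0}$ is order isomorphic to $A_{\mathrm{sa}}$, then $A$ is commutative.
\end{enumerate}
The problem that we solve comes from \cite{problem}. It is the conjecture that the conclusion of (i) holds for every noncommutative unital $C^*$-algebra $A$: there is no order isomorphism from $A_{>0}$ onto $A_{\mathrm{sa}}$. We prove a stronger statement, of which the conjecture is the case $B=A$.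

\begin{theorem}\label{thm:main}
Let $A$ and $B$ be unital $C^*$-algebras. If there is an order isomorphism from $A_{>0}$ onto $B_{\mathrm{sa}}$, then $A$ is commutative.
\end{theorem}

Combined with theorems of Sherman and Kaplansky, this determines all pairs $(A,B)$ for which an isomorphism exists.

\begin{theorem}\label{thm:class}
For unital $C^*$-algebras $A$ and $B$ the following are equivalent:
\begin{enumerate}
\item[(1)] $A_{>0}$ and $B_{\mathrm{sa}}$ are order isomorphic;
\item[(2)] $A$ and $B$ are commutative and $*$-isomorphic.
\end{enumerate}
\end{theorem}

On the real line all open intervals are order isomorphic. The next statement describes what remains of this in a $C^*$-algebra. We write $a<b$ if $b-a$ is positive definite.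

\begin{corollary}\label{cor:intervals}
For every unital $C^*$-algebra $A$ the ordered sets
\[
A_{>0},\qquad \{a\in A_{\mathrm{sa}}:0<a<1\},\qquad \{a\in A_{\mathrm{sa}}:a<0\}
\]
are order isomorphic to each other. They are order isomorphic (or anti-isomorphic) to $A_{\mathrm{sa}}$ if and only if $A$ is commutative.
\end{corollary}

Section~\ref{sec:pairs} introduces the invariant that distinguishes the two ordered sets and reduces Theorem~\ref{thm:main} to a statement about one algebra, Theorem~\ref{thm:intrinsic}. Section~\ref{sec:matrices} works out the case of $2\times2$ matrices by hand. After recalling the facts about states that we use, we treat $A_{\mathrm{sa}}$ in Section~\ref{sec:sa} and $A_{>0}$ in Section~\ref{sec:pd}, and we finish the proof of Theorem~\ref{thm:intrinsic} in Section~\ref{sec:intrinsic}. Theorem~\ref{thm:class} and Corollary~\ref{cor:intervals} are proved in Section~\ref{sec:class}.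

\section{Covering pairs}\label{sec:pairs}

In $C(X,\mathbb{R})$ the order is detected by evaluations at points: $p\not\le q$ means that $p(x_0)>q(x_0)$ for some $x_0\in X$. We want to describe such an evaluation in terms of the order alone. Fix $x_0\in X$ and real numbers $c'<c$, and consider
\[
I=\{f: f(x_0)<c\},\qquad F=\{f: f(x_0)>c'\}.
\]
With $f$ and $g$, the set $I$ contains $\max(f,g)$ and everything below it. With $f$ and $g$, the set $F$ contains $\min(f,g)$ and everything above it. Every function lies in $I$ or in $F$. These properties make sense in any partially ordered set.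

\begin{definition}
Let $P$ be a partially ordered set. An \emph{ideal} of $P$ is a nonempty proper subset $I\subsetneq P$ that is a lower set ($x\le y\in I$ implies $x\in I$) and is upward directed (any two elements of $I$ have a common upper bound in $I$). A \emph{filter} of $P$ is a nonempty proper subset $F\subsetneq P$ that is an upper set and is downward directed. A \emph{covering pair} of $P$ is a pair $(I,F)$ of an ideal $I$ and a filter $F$ with $I\cup F=P$. The set $P$ has \emph{property~\textup{(S)}} if for all $p,q\in P$ with $p\not\le q$ there is a covering pair $(I,F)$ with $q\in I$ and $p\notin I$.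
\end{definition}

Property (S) says that covering pairs separate $p$ from $q$ whenever the order does. The content of the definition is the covering condition. Without it, the ideal $\{x:x\le q\}$ would separate $p$ from $q$ in every partially ordered set. With it, everything that $I$ misses must fit into a single downward directed proper subset.

The definitions use only the order. Hence an order isomorphism maps ideals to ideals, filters to filters and covering pairs to covering pairs, and it preserves property (S). An anti-isomorphism interchanges ideals and filters. We use two anti-isomorphisms to reduce statements about filters to statements about ideals. The first is $a\mapsto -a$ on $A_{\mathrm{sa}}$. The second is $x\mapsto x^{-1}$ on $A_{>0}$. To see that inversion reverses the order, recall that $a\ge0$ implies $c^*ac\ge0$ for every $c\in A$. If $x\le y$ in $A_{>0}$, then $z=y^{-1/2}xy^{-1/2}$ is positive definite and $z\le1$, so $\mathrm{sp}(z)\subset(0,1]$ and $z^{-1}\ge1$. Multiplying $y^{1/2}x^{-1}y^{1/2}\ge 1$ on both sides by $y^{-1/2}$ gives $x^{-1}\ge y^{-1}$. Since inversion is its own inverse, it is an anti-isomorphism.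

A \emph{character} of $A$ is a nonzero multiplicative linear functional $A\to\mathbb{C}$. The characters of $C(X)$ are the point evaluations. The matrix algebra $M_2(\mathbb{C})$ has no character, since a character vanishes on commutators and on their products, and $1=w^2$ for the commutator $w=e_{12}e_{21}-e_{21}e_{12}$ of matrix units.

\begin{theorem}\label{thm:intrinsic}
Let $A$ be a unital $C^*$-algebra.
\begin{enumerate}
\item[(a)] $A_{\mathrm{sa}}$ has property \textup{(S)}.
\item[(b)] $A_{>0}$ has property \textup{(S)} if and only if $A$ is commutative.
\item[(c)] $A_{>0}$ has at least one covering pair if and only if $A$ has a character. In particular, if $A$ has no character, then $A_{>0}$ is not order isomorphic to any partially ordered set that has a covering pair.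
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:intrinsic}]
By (a), $B_{\mathrm{sa}}$ has property (S). If $A_{>0}$ is order isomorphic to $B_{\mathrm{sa}}$, then $A_{>0}$ has property (S), and $A$ is commutative by (b).
\end{proof}

\section{The case of $2\times 2$ matrices}\label{sec:matrices}

Let $A=M_2(\mathbb{C})$. We show directly that $A_{\mathrm{sa}}$ has covering pairs and that $A_{>0}$ has none, so the two sets are not order isomorphic.

\subsection*{Hermitian matrices}
The functional $a\mapsto a_{11}$ takes the place of a point evaluation. There is no maximum of two matrices to use as an upper bound, but for every $\delta>0$,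
\begin{equation}\label{eq:2x2}
\begin{pmatrix}\alpha+\delta&0\\0&\gamma+|\beta|^2/\delta\end{pmatrix}-\begin{pmatrix}\alpha&\beta\\ \bar\beta&\gamma\end{pmatrix}=\begin{pmatrix}\delta&-\beta\\-\bar\beta&|\beta|^2/\delta\end{pmatrix}\ge0,
\end{equation}
since the last matrix has nonnegative diagonal entries and determinant $0$. The off-diagonal entries can thus be removed at an arbitrarily small cost in the upper left corner and a large cost in the lower right corner. If $a_{11},b_{11}<c$, put $s=\max(a_{11},b_{11})$ and choose $\delta>0$ with $s+\delta<c$. By \eqref{eq:2x2}, the diagonal matrix $\mathrm{diag}(s+\delta,N)$ lies above $a$ and $b$ for large $N$. Hence $\{a:a_{11}<c\}$ is an ideal for every $c$. Applying $a\mapsto-a$, we see that $\{a:a_{11}>c-1\}$ is a filter, and the two sets form a covering pair.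

The strict inequalities are needed, and this is why a covering pair is allowed to overlap. The complement $\{a:a_{11}\ge0\}$ of the ideal $\{a:a_{11}<0\}$ is not a filter. Indeed, suppose that $d$ is a lower bound of $0$ and of $a=e_{12}+e_{21}$ with $d_{11}\ge0$. Then $-d\ge0$ forces $d_{11}=0$ and then $d_{12}=0$, so $a-d$ has first row $(0,1)$ and negative determinant, and $d\not\le a$.

\subsection*{Positive definite matrices}
The set $\{x\in A_{>0}:x_{11}<c\}$ with $c>0$ is still an ideal, because the upper bounds found above are positive definite. The lower bounds, however, have a very negative lower right entry, for which $A_{>0}$ has no room. No other construction can repair this.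

Suppose that $(I,F)$ is a covering pair of $A_{>0}$, and choose $p\notin I$ and $r\notin F$. Let $e_1,e_2,e_3$ be distinct rank-one projections. For $i\ne j$ the kernels of $e_i$ and $e_j$ are distinct lines, so $\langle(e_i+e_j)v,v\rangle=\|e_iv\|^2+\|e_jv\|^2>0$ for $v\neq0$, and $e_i+e_j$ is positive definite. The same holds for $(1-e_i)+(1-e_j)$. Choose $\lambda>0$ such that all these sums lie above $\lambda1$, choose $m>0$ such that $\frac{m\lambda}{2}1$ lies above $p$ and $r^{-1}$, and put
\[
x_i=me_i+m^{-1}(1-e_i),\qquad\text{so that}\qquad x_i^{-1}=m^{-1}e_i+m(1-e_i).
\]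
Two of the three matrices $x_i$ lie in $I$, or two lie in $F$. If $x_i,x_j\in I$ and $d\in I$ is a common upper bound, then
\[
d\ge\tfrac12(x_i+x_j)\ge\tfrac m2(e_i+e_j)\ge\tfrac{m\lambda}2 1\ge p,
\]
so $p\in I$, a contradiction. If $x_i,x_j\in F$ and $d\in F$ is a common lower bound, then
\[
d^{-1}\ge\tfrac12(x_i^{-1}+x_j^{-1})\ge\tfrac m2\bigl((1-e_i)+(1-e_j)\bigr)\ge\tfrac{m\lambda}2 1\ge r^{-1},
\]
so $r\ge d$ and $r\in F$, again a contradiction. In the commutative algebra $\mathbb{C}^2$ of diagonal matrices there are only two rank-one projections and the argument breaks down, as it must.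

The argument rests on elements that are very large in one direction and very small in another. An ideal cannot contain elements that are large in too many directions, and a filter cannot contain elements that are small in too many directions. Two things change in a general algebra, and both are visible in the noncommutative algebra of continuous functions $f\colon[0,1]\to M_2(\mathbb{C})$ with $f(0)\in\mathbb{C}1$. First, its only projections are $0$ and $1$, because the rank of a projection-valued $f(t)$ is constant in $t$ and $f(0)$ has rank $0$ or $2$. So directions must be described by states, and the $x_i$ must be built by functional calculus. Second, it has a character, given by the scalar $f(0)$, so its positive definite elements do have covering pairs by Theorem~\ref{thm:intrinsic}(c). The existence of a covering pair therefore does not decide the question. We have to find all covering pairs of $A_{>0}$ and show that they are too few for property (S).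

\section{States}\label{sec:states}

A \emph{state} of $A$ is a linear functional $\rho$ of norm one with $\rho(a)\ge 0$ for all $a\ge0$. A state satisfies $\rho(1)=1$, is real and monotone on $A_{\mathrm{sa}}$, and is determined by its values there, since $A=A_{\mathrm{sa}}+iA_{\mathrm{sa}}$. An element $x\in A_{\mathrm{sa}}$ is positive definite if and only if $x\ge\varepsilon1$ for some $\varepsilon>0$. Hence $A_{>0}$ is an upper set in $A_{\mathrm{sa}}$, and $\rho(x)>0$ for $x\in A_{>0}$. We use the following standard facts.
\begin{enumerate}
\item[(F1)] The set $S(A)$ of states is convex and weak* compact. Its extreme points are called \emph{pure states}.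
\item[(F2)] Let $x\in A_{\mathrm{sa}}$. Then $x\ge0$ if and only if $\rho(x)\ge0$ for all states $\rho$. If $x\not\le0$, there is a pure state $\omega$ with $\omega(x)=\max\mathrm{sp}(x)>0$.
\item[(F3)] (Cauchy--Schwarz) $|\rho(a^*b)|^2\le\rho(a^*a)\,\rho(b^*b)$ for all states $\rho$ and all $a,b\in A$.
\item[(F4)] Every character $\chi$ is a pure state. It satisfies $\chi(a^*a)=|\chi(a)|^2$, and $\chi(x^{-1})=\chi(x)^{-1}$ for invertible $x$.
\item[(F5)] (GNS construction) For each state $\rho$ there are a Hilbert space $H$, a $*$-representation $\pi\colon A\to\mathcal{B}(H)$ and a unit vector $\xi\in H$ such that $\pi(A)\xi$ is dense and $\rho(a)=\langle\pi(a)\xi,\xi\rangle$ for all $a$. If $\rho$ is pure, then $\pi$ is irreducible: the only closed subspaces invariant under $\pi(A)$ are $0$ and $H$.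
\item[(F6)] (Kadison's transitivity theorem, self-adjoint version \cite[Theorem~5.4.3]{KR}) If a $C^*$-algebra $\mathfrak{A}\subset\mathcal{B}(H)$ acts irreducibly, $\xi_1,\dots,\xi_n\in H$ are linearly independent and $T\in\mathcal{B}(H)$ is self-adjoint, then there is a self-adjoint $S\in\mathfrak{A}$ with $S\xi_j=T\xi_j$ for all $j$. We need only $n=1$.
\item[(F7)] For $b\in A_{\mathrm{sa}}$ the continuous functional calculus $f\mapsto f(b)$ is a unital $*$-homomorphism $C(\mathrm{sp}(b))\to A$. For a state $\rho$, the functional $f\mapsto\rho(f(b))$ is positive and unital, so by the Riesz representation theorem there is a Borel probability measure $\mu$ on $\mathrm{sp}(b)$ with $\rho(f(b))=\int f\,d\mu$ for all $f$.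
\end{enumerate}

\section{Pure states give covering pairs of $A_{\mathrm{sa}}$}\label{sec:sa}

For a state $\omega$ the set $\{a:\omega(a)<c\}$ is a lower set, and the difficulty is to show that it is directed. This fails for general states. In $\mathbb{C}^2$ with $\omega(a)=(a_1+a_2)/2$, the elements $(1,-1)$ and $(-1,1)$ have $\omega$-value $0$, but every common upper bound lies above $(1,1)$ and has $\omega$-value at least $1$. For matrices we succeeded because each $a$ has upper bounds of the form $(\omega(a)+\delta)1+n$ with $n$ annihilated by $\omega$. When $n\ge0$, such corrections for two different elements can be added. The following decomposition produces them. For $\omega(a)=a_{11}$ on $M_2(\mathbb{C})$ it reads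
\[
\begin{pmatrix}0&\beta\\ \bar\beta&\gamma\end{pmatrix}=y+y^*,\qquad y=\begin{pmatrix}0&\beta\\0&\gamma/2\end{pmatrix},\qquad (y^*y)_{11}=0 .
\]

\begin{lemma}\label{lem:decomp}
Let $\omega$ be a pure state of $A$ and let $h\in A_{\mathrm{sa}}$ with $\omega(h)=0$. Then $h=y+y^*$ for some $y\in A$ with $\omega(y^*y)=0$.
\end{lemma}

\begin{proof}
Let $(\pi,H,\xi)$ be as in (F5), with $\pi$ irreducible, and let $\eta=\pi(h)\xi$. Then $\langle\eta,\xi\rangle=\omega(h)=0$. If $k\in A_{\mathrm{sa}}$, then $y=\frac12h+ik$ satisfies $y+y^*=h$ and $\omega(y^*y)=\|\pi(y)\xi\|^2=\|\frac12\eta+i\pi(k)\xi\|^2$. So it suffices to find $k\in A_{\mathrm{sa}}$ with $\pi(k)\xi=\frac i2\eta$.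

Let $R\in\mathcal{B}(H)$ be the operator $R\zeta=\langle\zeta,\xi\rangle\eta$, with adjoint $R^*\zeta=\langle\zeta,\eta\rangle\xi$. Then $T=\frac i2(R-R^*)$ is self-adjoint, and $T\xi=\frac i2\eta$ because $R\xi=\eta$ and $R^*\xi=\langle\xi,\eta\rangle\xi=0$. By (F6), applied to the $C^*$-algebra $\pi(A)$, there is $k_0\in A$ such that $\pi(k_0)$ is self-adjoint and $\pi(k_0)\xi=\frac i2\eta$. The element $k=\frac12(k_0+k_0^*)$ is self-adjoint and $\pi(k)=\pi(k_0)$.
\end{proof}

Purity enters only through the irreducibility of $\pi$. For a character no representation theory is needed, since $y=h/2$ works by (F4).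

\begin{lemma}\label{lem:levels}
Let $\omega$ be a pure state of $A$ and $c\in\mathbb{R}$. Then $\{a\in A_{\mathrm{sa}}:\omega(a)<c\}$ is an ideal and $\{a\in A_{\mathrm{sa}}:\omega(a)>c\}$ is a filter of $A_{\mathrm{sa}}$.
\end{lemma}

\begin{proof}
The anti-isomorphism $a\mapsto-a$ maps $\{\omega>c\}$ onto $\{\omega<-c\}$, so it suffices to treat the first set. It contains $(c-1)1$ but not $c1$, and it is a lower set because $\omega$ is monotone. Let $a,b\in A_{\mathrm{sa}}$ with $s=\max\{\omega(a),\omega(b)\}<c$, and fix $\delta$ with $0<\delta<c-s$. By Lemma~\ref{lem:decomp},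
\[
a-\omega(a)1=y+y^*,\qquad b-\omega(b)1=z+z^*,\qquad \omega(y^*y)=\omega(z^*z)=0
\]
for some $y,z\in A$. The analogue of \eqref{eq:2x2} is
\[
0\le(\delta^{1/2}1-\delta^{-1/2}y)^*(\delta^{1/2}1-\delta^{-1/2}y)=\delta1-y-y^*+\delta^{-1}y^*y .
\]
It gives $a\le(\omega(a)+\delta)1+\delta^{-1}y^*y$, and with $z$ in place of $y$ it gives $b\le(\omega(b)+\delta)1+\delta^{-1}z^*z$. Since $y^*y\ge0$ and $z^*z\ge0$, the element
\[
d=(s+\delta)1+\delta^{-1}(y^*y+z^*z)
\]
lies above both right-hand sides, hence above $a$ and $b$, and $\omega(d)=s+\delta<c$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:intrinsic}\textup{(a)}]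
Let $p\not\le q$ in $A_{\mathrm{sa}}$. By (F2), applied to $p-q$, there is a pure state $\omega$ with $\omega(p)>\omega(q)$. Put $c=\omega(p)$, $I=\{\omega<c\}$ and $F=\{\omega>c-1\}$. By Lemma~\ref{lem:levels}, $I$ is an ideal and $F$ is a filter. Every real number is less than $c$ or greater than $c-1$, so $I\cup F=A_{\mathrm{sa}}$. Finally $q\in I$ and $p\notin I$.
\end{proof}

\section{Covering pairs of $A_{>0}$ come from characters}\label{sec:pd}

A covering pair is given to us only as a pair of sets, and we have to extract a functional from it. The first step shows that every ideal of $A_{>0}$ is bounded in the direction of at least one state. For an ideal $I$ of $A_{>0}$ and a state $\rho$ put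
\[
u_I(\rho)=\sup\{\rho(x):x\in I\}\in(0,\infty].
\]

\begin{lemma}\label{lem:envelope}
Let $I$ be an ideal of $A_{>0}$.
\begin{enumerate}
\item[(a)] If $p\in A_{>0}$ and $\rho(p)<u_I(\rho)$ for all states $\rho$, then $p\in I$.
\item[(b)] There is a state $\rho$ with $u_I(\rho)<\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For each state $\rho$ choose $x_\rho\in I$ with $\rho(x_\rho)>\rho(p)$. The set $W_\rho=\{\sigma\in S(A):\sigma(x_\rho)>\sigma(p)\}$ is weak* open in $S(A)$ and contains $\rho$. By (F1), $S(A)=W_{\rho_1}\cup\dots\cup W_{\rho_n}$ for some $\rho_1,\dots,\rho_n$. Since $I$ is directed, induction on $n$ gives $x\in I$ with $x\ge x_{\rho_j}$ for all $j$. A state $\sigma$ lies in some $W_{\rho_j}$, so $\sigma(x)\ge\sigma(x_{\rho_j})>\sigma(p)$. By (F2), $p\le x$, and $p\in I$ because $I$ is a lower set.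

(b) Since $I$ is proper, there is $p\in A_{>0}\setminus I$. By (a), some state $\rho$ satisfies $u_I(\rho)\le\rho(p)<\infty$.
\end{proof}

For a covering pair $(I,F)$, the lemma gives a state $\rho_0$ that is bounded on $I$ and, after inversion, a state $\rho_1$ such that $\rho_1(x^{-1})$ is bounded on $F$. Since $I$ and $F$ cover $A_{>0}$, no $x$ can make both $\rho_0(x)$ and $\rho_1(x^{-1})$ large. If $\rho_0=\rho_1=\chi$ is a character, this is no restriction, because $\chi(x)\chi(x^{-1})=1$. The next lemma shows that this is the only case. The element $x$ in its proof replaces the matrices $me+m^{-1}(1-e)$ of Section~\ref{sec:matrices}.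

\begin{lemma}\label{lem:large}
Let $\rho_0,\rho_1$ be states of $A$, and assume that it is not the case that $\rho_0=\rho_1$ is a character. Then for every $K>0$ there is $x\in A_{>0}$ with $\rho_0(x)>K$ and $\rho_1(x^{-1})>K$.
\end{lemma}

\begin{proof}
For $b\in A_{\mathrm{sa}}$ let $\mu_0,\mu_1$ be the probability measures on $\mathrm{sp}(b)$ associated with $\rho_0,\rho_1$ by (F7). We first choose $b$ such that $\mu_0$ and $\mu_1$ are not both equal to the same point mass.

If $\rho_0\neq\rho_1$, take $b\in A_{\mathrm{sa}}$ with $\rho_0(b)\ne\rho_1(b)$. Then $\mu_0$ and $\mu_1$ have different means, so $\mu_0\neq\mu_1$.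

Now let $\rho_0=\rho_1=\rho$, where $\rho$ is not a character. We claim that $\rho(b^2)\neq\rho(b)^2$ for some $b\in A_{\mathrm{sa}}$. Otherwise, for every $b\in A_{\mathrm{sa}}$ the self-adjoint element $b_0=b-\rho(b)1$ satisfies $\rho(b_0^2)=\rho(b^2)-\rho(b)^2=0$. By (F3), $|\rho(ab_0)|^2\le\rho(aa^*)\rho(b_0^2)=0$, that is, $\rho(ab)=\rho(a)\rho(b)$ for all $a\in A$ and $b\in A_{\mathrm{sa}}$. Both sides are linear in $b$ and $A_{\mathrm{sa}}$ spans $A$, so $\rho$ is multiplicative, a contradiction. For $b$ as in the claim, $\mu_0$ is not a point mass, since a point mass at $s$ would give $\rho(b^2)=s^2=\rho(b)^2$.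

Fix such a $b$. The support of $\mu_i$ is the set of points all of whose open neighborhoods have positive measure. It is nonempty and its complement has measure zero. If every point of $\operatorname{supp}\mu_0$ were equal to every point of $\operatorname{supp}\mu_1$, both supports would be the same singleton and both measures the same point mass. Hence there are $s\in\operatorname{supp}\mu_0$ and $t\in\operatorname{supp}\mu_1$ with $s\ne t$. Put $r=|s-t|/3$,
\[
U=\mathrm{sp}(b)\cap(s-r,s+r),\qquad V=\mathrm{sp}(b)\cap(t-r,t+r),\qquad g(\lambda)=\frac{|\lambda-t|-|\lambda-s|}{r}.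
\]
Then $\mu_0(U)>0$ and $\mu_1(V)>0$. On $U$ we have $|\lambda-s|<r$ and $|\lambda-t|>2r$, so $g\ge1$. On $V$ the roles of $s$ and $t$ are exchanged, so $g\le-1$. For $m>0$ the element $x=\exp(mg(b))$ is positive definite with inverse $\exp(-mg(b))$, and
\[
\rho_0(x)=\int e^{mg}\,d\mu_0\ge e^m\mu_0(U),\qquad \rho_1(x^{-1})=\int e^{-mg}\,d\mu_1\ge e^m\mu_1(V).
\]
Both numbers exceed $K$ when $m$ is large.
\end{proof}

\begin{proposition}\label{prop:pairs}
Let $(I,F)$ be a covering pair of $A_{>0}$. Then there are a character $\chi$ of $A$ and a number $k\in(0,\infty)$ such that
\[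
\{x\in A_{>0}:\chi(x)<k\}\subset I\subset\{x\in A_{>0}:\chi(x)\le k\}.
\]
\end{proposition}

\begin{proof}
Inversion is an anti-isomorphism of $A_{>0}$, so $J=\{x^{-1}:x\in F\}$ is an ideal. By Lemma~\ref{lem:envelope}(b) there is a state $\chi$ with $u_J(\chi)<\infty$. Let $\rho$ be any state with $u_I(\rho)<\infty$, and put $K=\max\{u_I(\rho),u_J(\chi)\}$. Every $x\in A_{>0}$ lies in $I$ or in $F$. In the first case $\rho(x)\le K$, and in the second case $x^{-1}\in J$ and $\chi(x^{-1})\le K$. So the conclusion of Lemma~\ref{lem:large} fails for $\rho_0=\rho$, $\rho_1=\chi$, and therefore $\rho=\chi$ and $\chi$ is a character.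

By Lemma~\ref{lem:envelope}(b), at least one state $\rho$ has $u_I(\rho)<\infty$. Consequently $\chi$ is a character, $k=u_I(\chi)$ is finite, and $u_I(\rho)=\infty$ for every state $\rho\ne\chi$. The second inclusion holds by the definition of $k$. If $x\in A_{>0}$ and $\chi(x)<k$, then $\rho(x)<u_I(\rho)$ for all states $\rho$, and $x\in I$ by Lemma~\ref{lem:envelope}(a).
\end{proof}

The unit is used here in an essential way: it makes $S(A)$ compact in Lemma~\ref{lem:envelope}. Properness of $I$ and of $F$ gives the two states, directedness is used only in Lemma~\ref{lem:envelope}(a), and the covering condition is used only to contradict Lemma~\ref{lem:large}.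

\section{Proof of Theorem~\ref{thm:intrinsic}(b) and (c)}\label{sec:intrinsic}

We first prove a converse to Proposition~\ref{prop:pairs}. For a character, inversion turns a set $\{\chi>c'\}$ into a set $\{\chi<1/c'\}$, and this supplies the lower bounds in $A_{>0}$ that were missing for matrices.

\begin{lemma}\label{lem:charpair}
Let $\chi$ be a character of $A$ and $0<c'<c$. Then
\[
I=\{x\in A_{>0}:\chi(x)<c\},\qquad F=\{x\in A_{>0}:\chi(x)>c'\}
\]
form a covering pair of $A_{>0}$.
\end{lemma}

\begin{proof}
For $t>0$ let $I_t=\{x\in A_{>0}:\chi(x)<t\}$. It is a lower set of $A_{>0}$ that contains $\frac t21$ but not $t1$. If $a,b\in I_t$, then Lemma~\ref{lem:levels}, which applies by (F4), gives $d\in A_{\mathrm{sa}}$ with $d\ge a$, $d\ge b$ and $\chi(d)<t$. Since $d\ge a\in A_{>0}$, we have $d\in A_{>0}$, so $d\in I_t$. Thus $I_t$ is an ideal, and in particular $I=I_c$ is. Since $\chi(x^{-1})=\chi(x)^{-1}$, inversion maps $F$ onto the ideal $I_{1/c'}$, so $F$ is a filter. Finally $I\cup F=A_{>0}$ because $c'<c$.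
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:intrinsic}\textup{(c)}]
If $A_{>0}$ has a covering pair, then $A$ has a character by Proposition~\ref{prop:pairs}. The converse is Lemma~\ref{lem:charpair}. The last sentence of (c) follows because order isomorphisms carry covering pairs to covering pairs.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:intrinsic}\textup{(b)}]
Let $A$ be commutative, $A\cong C(X)$, and let $p\not\le q$ in $A_{>0}$. Evaluation at a point where $p$ exceeds $q$ is a character $\chi$ with $\chi(p)>\chi(q)$. The covering pair of Lemma~\ref{lem:charpair} with $c=\chi(p)$ and $c'=c/2$ has $q\in I$ and $p\notin I$. So $A_{>0}$ has property (S).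

Now let $A$ be noncommutative. If a covering pair $(I,F)$ has $q\in I$ and $p\notin I$, and $\chi,k$ are as in Proposition~\ref{prop:pairs}, then $\chi(q)\le k\le\chi(p)$. To show that (S) fails, it is therefore enough to find $p\not\le q$ in $A_{>0}$ with $\chi(p)<\chi(q)$ for every character $\chi$. Characters do not see commutators, so we make $p$ large by means of one. Choose $a,b\in A$ with $w=ab-ba\neq0$ and put $h=w^*w/\|w\|^2$. Then $h\ge0$ and $\|h\|=1$ by the $C^*$-identity, so $1\in\mathrm{sp}(h)\subset[0,1]$. Every character $\chi$, if there is one, satisfies $\chi(w)=0$ and hence $\chi(h)=|\chi(w)|^2/\|w\|^2=0$. Let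
\[
p=1+3h,\qquad q=2\cdot1 .
\]
Both elements are positive definite. The spectrum of $q-p=1-3h$ contains $-2$, so $p\not\le q$, while $\chi(p)=1<2=\chi(q)$ for every character $\chi$.
\end{proof}

This completes the proof of Theorem~\ref{thm:intrinsic}, and with it the proof of Theorem~\ref{thm:main} and of the conjecture.

\section{Classification and open intervals}\label{sec:class}

Theorem~\ref{thm:main} says nothing about $B$. Once $A$ is known to be commutative, however, the logarithm turns the question into a comparison of $C(X,\mathbb{R})$ with $B_{\mathrm{sa}}$. Recall that a partially ordered set is a \emph{lattice} if any two elements have a least upper bound and a greatest lower bound. We use two theorems. Sherman's theorem \cite{Sherman} states that the self-adjoint part of a $C^*$-algebra is a lattice only if the algebra is commutative. Kaplansky's theorem \cite{Kaplansky} states that, for compact Hausdorff $X$, the lattice $C(X,\mathbb{R})$ determines $X$ up to homeomorphism.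

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Assume (2). The logarithm is an order isomorphism from $A_{>0}$ onto $A_{\mathrm{sa}}$. A $*$-isomorphism preserves self-adjointness and spectra, so it restricts to an order isomorphism from $A_{\mathrm{sa}}$ onto $B_{\mathrm{sa}}$. The composition gives (1).

Assume (1). By Theorem~\ref{thm:main}, $A\cong C(X)$ for a compact Hausdorff space $X$. Composing with the exponential map, we obtain an order isomorphism from $C(X,\mathbb{R})$ onto $B_{\mathrm{sa}}$. Least upper bounds and greatest lower bounds are defined by the order, so they are preserved. Since $C(X,\mathbb{R})$ is a lattice under pointwise maximum and minimum, $B_{\mathrm{sa}}$ is a lattice. By Sherman's theorem $B$ is commutative, so $B\cong C(Y)$ for a compact Hausdorff space $Y$, and $C(X,\mathbb{R})$ and $C(Y,\mathbb{R})$ are isomorphic as lattices. By Kaplansky's theorem $X$ and $Y$ are homeomorphic, and therefore $A\cong C(X)\cong C(Y)\cong B$.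
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:intervals}]
The map $a\mapsto(1+a^{-1})^{-1}$ is the composition of three maps. Inversion is an anti-isomorphism of $A_{>0}$. Translation by $1$ is an order isomorphism from $A_{>0}$ onto $\{a>1\}$. Inversion maps $\{a>1\}$ onto $\{0<a<1\}$, because these sets are described by $\mathrm{sp}(a)\subset(1,\infty)$ and $\mathrm{sp}(a)\subset(0,1)$, and it is an anti-isomorphism between them. The two reversals cancel, so the composition is an order isomorphism from $A_{>0}$ onto $\{0<a<1\}$. The map $a\mapsto-a^{-1}$ is the composition of inversion with the anti-isomorphism $a\mapsto -a$ from $A_{>0}$ onto $\{a<0\}$, so it is an order isomorphism from $A_{>0}$ onto $\{a<0\}$.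

If $\psi$ is an anti-isomorphism from an ordered set onto $A_{\mathrm{sa}}$, then $-\psi$ is an order isomorphism, and conversely. So each of the three sets is isomorphic or anti-isomorphic to $A_{\mathrm{sa}}$ if and only if $A_{>0}$ is order isomorphic to $A_{\mathrm{sa}}$. This forces $A$ to be commutative by Theorem~\ref{thm:main}, and for commutative $A$ the logarithm is such an isomorphism.
\end{proof}

\begin{thebibliography}{9}

\bibitem{KR}
Kadison and Ringrose, \emph{Fundamentals of the Theory of Operator Algebras} I.

\bibitem{Kaplansky}
Kaplansky, \emph{Lattices of continuous functions}, Bull. AMS \textbf{53} (1947).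

\bibitem{Sherman}
S.~Sherman, \emph{Order in operator algebras}, Amer. J. Math. \textbf{73} (1951).

\bibitem{problem}
\emph{We prove that there is no bijective map between the set of all positive definite operators and the set of all self-adjoint operators on a Hilbert space with dim}, \texttt{http://downloads.hindawi.com/journals/aaa/2015/434020.pdf}.

\end{thebibliography}
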